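\title{Meromorphic functions with zero-free derivative over ultrametric fields}

\begin{abstract}
Let $\mathbb K$ be an algebraically closed field of characteristic zero, complete for a nontrivial ultrametric absolute value. We consider the conjecture that a meromorphic function on $\mathbb K$ whose derivative has finitely many zeros is rational, and we show that it holds if and only if the residue characteristic of $\mathbb K$ is $0$. In residue characteristic $0$, a function whose derivative has $z$ zeros is rational with at most $z+1$ distinct poles. In residue characteristic $p>0$ we construct a transcendental meromorphic function whose derivative has no zero at all. The construction uses that the positive integers $p^e-q$ tend to $-q$ in $\mathbb K$, so that a zero of order $q$ of a derivative can be perturbed into a pole of order $p^e-q$.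
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $\mathbb K$ is an algebraically closed field of characteristic zero, complete for a nontrivial ultrametric absolute value $|\cdot|$. An \emph{entire function} is a power series $\sum_{n\ge0}a_nx^n$ over $\mathbb K$ that converges on all of $\mathbb K$. The entire functions form a ring $\mathcal A(\mathbb K)$; its field of fractions $\mathcal M(\mathbb K)$ is the field of \emph{meromorphic functions}. It contains the field $\mathbb K(x)$ of rational functions, and a meromorphic function is \emph{transcendental} if it is not rational.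

An entire function on $\mathbb K$ is determined up to a constant factor by its zeros, as a polynomial is (fact (E) in Section~\ref{sec:background}). There is no analog of the complex function $e^x$: an entire function with finitely many zeros is a polynomial. Hence, if $f$ is entire and $f'$ has finitely many zeros, then $f'$ and $f$ are polynomials. What happens when $f$ has poles? For a rational function, poles create zeros of the derivative: $\sigma$ distinct poles force at least $\sigma-1$ zeros of $f'$ (Lemma~\ref{lem:count}). One is led to guess that infinitely many poles force infinitely many zeros of $f'$. Two known theorems point in the same direction. Here $W(A,B)=AB'-A'B$ is the Wronskian.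

\begin{theorem}\label{thm:wronskian}
Let $A,B$ be entire functions on $\mathbb K$ whose Wronskian $W(A,B)$ is a polynomial that is not identically zero. Then $A$ and $B$ are polynomials.
\end{theorem}

\begin{theorem}\label{thm:multiple}
Let $f$ be a transcendental meromorphic function on $\mathbb K$ with finitely many multiple poles. Then $f'$ takes every value infinitely many times.
\end{theorem}

To see the relevance of Theorem~\ref{thm:wronskian}, write $f=B/A$ with $A,B$ entire without common zeros, so that $f'=W(A,B)/A^2$. If all poles of $f$ are simple, then $W(A,B)=-A'B\neq0$ at each zero of $A$, so $W(A,B)$ and $f'$ have the same zeros; if there are finitely many, $W(A,B)$ is a polynomial and $f$ is rational or constant. At a pole of order $m\ge2$, however, $W(A,B)$ has a zero of order $m-1$ that is not a zero of $f'$, and the argument stops. The following conjecture is posed in \cite{padic2013}.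

\begin{quote}
\textbf{Conjecture.} \emph{Let $f$ be a meromorphic function on $\mathbb K$ such that $f'$ has finitely many zeros. Then $f$ is rational.}
\end{quote}

The answer depends on the residue characteristic of $\mathbb K$, that is, on the absolute values of the integers.

\begin{theorem}\label{thm:A}
Let $\mathbb K$ have residue characteristic $p>0$. There is a transcendental $f\in\mathcal M(\mathbb K)$ such that $f'$ has no zero in $\mathbb K$. More precisely, $f'=1/H$, where $H$ is entire with infinitely many zeros, all of multiplicity at least $2$. The moduli of the poles of $f$ can be made to grow as fast as desired: given real numbers $L_2,L_3,\dots$, one can choose $f$ with poles $\alpha_1,\alpha_2,\dots$ such that $|\alpha_1|<|\alpha_2|<\cdots$ and $|\alpha_{s+1}|>L_s$ for all $s\ge2$.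
\end{theorem}

\begin{theorem}\label{thm:B}
Let $\mathbb K$ have residue characteristic $0$, and let $f\in\mathcal M(\mathbb K)$ be nonconstant with $f'$ having exactly $z<\infty$ zeros, counted with multiplicity. Then $f$ is rational and has at most $z+1$ distinct poles, and this bound is sharp. In particular, $f'$ has no zero if and only if $f=ax+b$ or $f=a(x-c)^{-m}+b$ with $a\ne0$ and $m\ge1$.
\end{theorem}

Constant functions are rational, so \emph{the conjecture holds for $\mathbb K$ if and only if the residue characteristic of $\mathbb K$ is $0$}. It fails, for example, for $\mathbb K=\mathbb C_p$ and every prime $p$. Composing with polynomials, one can prescribe the zeros of the derivative.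

\begin{corollary}\label{cor:C}
Let $\mathbb K$ have residue characteristic $p>0$. For every nonzero polynomial $Q$ there is a transcendental $h\in\mathcal M(\mathbb K)$ such that the zeros of $h'$ are exactly those of $Q$, with the same multiplicities.
\end{corollary}

We prove Theorem~\ref{thm:B} first (Section~\ref{sec:zero}), by showing that in residue characteristic $0$ the count for rational functions holds inside every disk: the zeros of $f'$ forced by the poles stay near the poles. In residue characteristic $p$ they need not, and Theorem~\ref{thm:A} exploits this. We build rational functions $G_s$ without residues, with more and more poles and a single finite zero $\alpha_s$, which lies farther out than all the poles. To pass from $G_s$ to $G_{s+1}$ we turn the zero $\alpha_s$ into a pole, move the old poles slightly, and create a new zero much farther out. In the limit the zero escapes to infinity and $G_s$ tends to $1/H$. Section~\ref{sec:hand} carries out two such steps by hand, Sections~\ref{sec:rigid} and~\ref{sec:step} treat the general step, and Section~\ref{sec:limit} passes to the limit and integrates.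 Theorems~\ref{thm:wronskian} and~\ref{thm:multiple} are not used in the proofs; Section~\ref{sec:final} compares them with the counterexample.

\section{Background}\label{sec:background}

\subsection{The field}
The ultrametric inequality $|a+b|\le\max(|a|,|b|)$ implies that $|a+b|=|a|$ when $|b|<|a|$, that a series converges as soon as its terms tend to $0$, and that $|n|\le1$ for every integer $n$. Let $\mathcal O=\{a:|a|\le1\}$ be the valuation ring. The \emph{residue characteristic} is the characteristic of $\mathcal O/\{a:|a|<1\}$. It is $0$ if and only if $|n|=1$ for all integers $n\neq0$. It is the prime $p$ if and only if $|p|<1$; then $|n|=|p|^{k}$ if $p^k$ is the exact power of $p$ dividing $n$, and $p^e\to0$ in $\mathbb K$. As $\mathbb K$ is algebraically closed, the value group $|\mathbb K^*|$ is dense in $\mathbb R_{>0}$.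

\subsection{Analytic and meromorphic functions on disks}
For $0<R\le\infty$ let $\mathcal A_R$ be the ring of power series $h=\sum a_nx^n$ that converge on $|x|<R$, that is, with $|a_n|r^n\to0$ for all $r<R$; thus $\mathcal A_\infty=\mathcal A(\mathbb K)$. The \emph{Gauss norms} $\|h\|_r=\max_n|a_n|r^n$, $r<R$, are ultrametric and submultiplicative, they satisfy $|h(x)|\le\|h\|_r$ for $|x|\le r$, and a sequence that is Cauchy for all of them converges in $\mathcal A_R$. For $a\ne0$ and $m\in\mathbb Z$ the binomial coefficients $\binom mn$ are integers, so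
\begin{equation}\label{eq:binomial}
(1-x/a)^m\in\mathcal A_{|a|},\qquad \|(1-x/a)^m-1\|_r\le r/|a|\quad\text{for }r<|a|,
\end{equation}
with a bound independent of $m$. If $\|w_j\|_r\le\theta<1$ for all $j$, then $\|\prod_j(1+w_j)-1\|_r\le\theta$.

Let $\mathcal M_R$ be the field of fractions of $\mathcal A_R$. All these fields lie in the field $\mathbb K((x))$ of formal Laurent series, compatibly with $d/dx$. Since $\mathbb K$ has characteristic $0$, an element of $\mathbb K((x))$ with zero derivative is a constant, and an element without $x^{-1}$ term has a primitive in $\mathbb K((x))$. We use three textbook facts.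

\begin{itemize}
\item[(D)] \emph{Recentering.} If $h\in\mathcal A_R$ and $|\alpha|<R$, then $h$ can be re-expanded as a power series in $x-\alpha$, which converges on $|x-\alpha|<R$. This is the same disk as $|x|<R$.
\item[(E)] \emph{Factorization.} A nonzero entire function has finitely many zeros in each disk and equals $cx^k\prod(1-x/a)$, the product being over its nonzero zeros $a$, repeated according to multiplicity. In particular, an entire function with finitely many zeros is a polynomial.
\item[(W)] \emph{Weierstrass preparation.} Let $\eta\in|\mathbb K^*|$ and let $\sum c_n\nu^n$ satisfy $|c_n|\eta^n\to0$. If $|c_n|\eta^n<|c_k|\eta^k$ for all $n\neq k$, then the series has exactly $k$ zeros in $|\nu|\le\eta$, counted with multiplicity.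
\end{itemize}

By (D), every $g\in\mathcal M_R$ has an expansion in $\mathbb K((x-\alpha))$ at each point $|\alpha|<R$, compatible with products and derivatives. Zeros, poles, their orders, the \emph{principal part} (the terms of negative degree) and the \emph{residue} $\operatorname{Res}_\alpha g$ (the coefficient of $(x-\alpha)^{-1}$) are read off from this expansion. A derivative has residue $0$ at every point. Since $\mathbb K$ has characteristic $0$, $g$ has a pole of order $m\ge1$ at $\alpha$ if and only if $g'$ has a pole of order $m+1$ there, and $g'$ has no other poles than $g$. By (E), canceling common factors, a meromorphic function is a quotient of entire functions without common zeros, and the denominator is a polynomial if there are finitely many poles.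

Integration divides by integers, which may be small, but not so small as to shrink an open disk of convergence.

\begin{lemma}\label{lem:primitive}
If $\sum b_nx^n\in\mathcal A_R$, then $\sum\frac{b_n}{n+1}x^{n+1}\in\mathcal A_R$.
\end{lemma}

\begin{proof}
There is $\lambda\ge0$ with $|1/m|\le m^\lambda$ for all $m\ge1$: take $\lambda=0$ in residue characteristic $0$, and $p^\lambda=|p|^{-1}$ in residue characteristic $p$, since $p^k\mid m$ implies $p^k\le m$. For $r<r_1<R$ we get $|b_n/(n+1)|\,r^{n+1}\le r\,(n+1)^\lambda(r/r_1)^n\cdot|b_n|r_1^n\to0$.
\end{proof}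

\subsection{Implicit functions}
A power series $\sum\theta_Iu^I$ in several variables is \emph{convergent near $0$} if $|\theta_I|\le Cr^{-|I|}$ for some $C,r>0$. For vectors, $|w|$ is the maximum of the absolute values of the coordinates. By the geometric series, a rational function regular at a point is the sum, near that point, of a convergent power series.

\begin{lemma}\label{lem:implicit}
Let $y=(y_1,\dots,y_m)$ and $w=(w_1,\dots,w_l)$.
\begin{enumerate}
\item[(i)] If $\Phi(y,w)$ and $Y(w)=(Y_1,\dots,Y_m)$ are convergent near $0$ and $Y(0)=0$, then the formal series $\Phi(Y(w),w)$ is convergent near $0$, and for small $w$ its sum is the value of $\Phi$ at the point $(Y(w),w)$.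
\item[(ii)] If $\Theta=(\Theta_1,\dots,\Theta_m)$ is convergent near $0$ in $(y,w)$, with $\Theta(0)=0$ and $\partial\Theta/\partial y\,(0)$ invertible, then there is $Y(w)$ convergent near $0$ with $Y(0)=0$ and $\Theta(Y(w),w)=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Both parts reduce by scaling to series with coefficients in $\mathcal O$.

(i) For $c_1\ne0$ small and then $c\neq0$ much smaller, $\Phi(c_1y,cw)$ has bounded coefficients and $c_1^{-1}Y(cw)$ has coefficients in $\mathcal O$. So we may assume that $\Phi$ and $Y$ have coefficients in $\mathcal O$. Expand $\Phi(Y(w),w)$ completely into monomials in $w$. Since $Y(0)=0$, there are finitely many of each degree $n$, with coefficients in $\mathcal O$, and for $|w|\le r_0<1$ they have absolute value at most $r_0^n$. The family can therefore be summed in any order.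

(ii) Multiplying by the inverse of $\partial\Theta/\partial y\,(0)$, write $\Theta=y-\Lambda w-\Psi(y,w)$ with $\Lambda$ a matrix and $\Psi$ of order at least $2$. Replacing $w$ by $c'w$ with $c'$ small, we may assume that $\Lambda$ has entries in $\mathcal O$. If $|\psi_I|\le Cr^{-|I|}$, then for $0<|c|\le r$ the coefficients $c^{|I|-1}\psi_I$ of $c^{-1}\Psi(cy,cw)$ have absolute value at most $C|c|/r^2$, because $|I|\ge2$. Replacing $\Theta$ by $c^{-1}\Theta(cy,cw)$ with $c$ small, we may thus assume that $\Psi$ has coefficients in $\mathcal O$. In the equation $Y=\Lambda w+\Psi(Y,w)$, the part of degree $n$ on the right involves only the parts of $Y$ of degree less than $n$. So the equation determines a formal solution with $Y(0)=0$, whose coefficients lie in $\mathcal O$ by induction on the degree.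
\end{proof}

\subsection{Rational functions}
For $G\in\mathbb K(x)$, $G\neq0$, let $\deg G$ be the degree of the numerator minus that of the denominator. We write $G\sim Cx^k$ if $\deg G=k$ and the leading coefficient is $C$, and $G=O(x^k)$ if $G=0$ or $\deg G\le k$. The following facts come from factorization, partial fractions and the expansion of $G$ in powers of $1/x$.

\begin{itemize}
\item[(R1)] A nonconstant rational function has as many zeros as poles on $\mathbb P^1=\mathbb K\cup\{\infty\}$, counted with multiplicity.
\item[(R2)] The sum of the residues of $G$ at its finite poles is $0$ if $G=O(x^{-2})$, and is $C$ if $G\sim Cx^{-1}$.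
\item[(R3)] If all finite residues of $G$ vanish, then $G$ has a rational primitive. If moreover $G=O(x^{-k-1})$ with $k\ge1$, every primitive is a constant plus $O(x^{-k})$; if $\deg G=-k-1$, the primitive that vanishes at $\infty$ vanishes there to order exactly $k$.
\end{itemize}

\begin{lemma}\label{lem:count}
Let $F$ be a nonconstant rational function with $\sigma$ distinct finite poles, and let $z$ be the number of finite zeros of $F'$, counted with multiplicity. Then $\sigma\le z+1$.
\end{lemma}

\begin{proof}
Let $d$ be the number of finite poles of $F$ with multiplicity. Then $F'$ has $d+\sigma$ finite poles, so $\deg F'=z-d-\sigma$. If $\deg F=k\ge1$, then $\deg F'=k-1\geq0$ and $\sigma\le z$. Otherwise $F-F(\infty)$ vanishes at $\infty$ to some order $k\ge1$, and $k\le d$ by (R1). Then $\deg F'=-k-1$, whence $\sigma=z+1-(d-k)\le z+1$.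
\end{proof}

\section{Residue characteristic zero}\label{sec:zero}

The proof of Lemma~\ref{lem:count} compares the leading terms of $F-F(\infty)$ and $F'$ at infinity. A transcendental function has no expansion at infinity. We replace it by the Laurent expansion on an annulus, and the leading term by the dominant term.

\subsection{Dominant terms on an annulus}
In this subsection the residue characteristic is arbitrary. Fix $0<r'<r''$. Let $\mathcal L$ be the ring of Laurent series $\sum_{n\in\mathbb Z}b_nx^n$ with $|b_n|\rho^n\to0$ as $|n|\to\infty$ for every $\rho\in(r',r'')$, with the norms $\|\cdot\|_\rho=\max_n|b_n|\rho^n$. They are ultrametric and submultiplicative, and $\mathcal L$ is complete for them. Elements of $\mathcal L$ are differentiated termwise and can be evaluated at the points of the annulus $r'<|x|<r''$. Put $\theta(\rho)=\max(r'/\rho,\rho/r'')<1$.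

Let $h\neq0$ be entire, without zeros in the annulus, and with $k$ zeros in $|x|\le r'$. In the factorization (E), a factor $1-x/a$ with $|a|\ge r''$ differs from $1$ by norm at most $\rho/r''$, and a factor with $0<|a|\le r'$ equals $-\frac xa(1-\frac ax)$, where $1-\frac ax$ differs from $1$ by norm at most $r'/\rho$. Hence
\begin{equation}\label{eq:unit}
h=bx^k(1+\epsilon),\qquad b\in\mathbb K^*,\quad \|\epsilon\|_\rho\le\theta(\rho)\ \text{ for all }\rho\in(r',r'').
\end{equation}
The geometric series shows that $(1+\epsilon)^{-1}=1+\epsilon'$ in $\mathcal L$ with the same bound for $\epsilon'$, so $h$ is a unit of $\mathcal L$. A meromorphic function without poles in the annulus is a quotient of entire functions whose denominator has no zero there. It therefore has an expansion in $\mathcal L$, compatible with sums, products, derivatives and values.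

Call an index $k$ \emph{dominant} for $\sum b_nx^n\in\mathcal L$ if $|b_k|\rho^k>|b_n|\rho^n$ for all $n\ne k$ and all $\rho\in(r',r'')$. There is at most one dominant index, and $b_k\neq 0$ if $k$ is dominant.

\begin{lemma}\label{lem:dominant}
Let $g\in\mathcal M(\mathbb K)$, $g\neq0$, have no pole in the annulus, and let $\ell$ be the number of zeros minus the number of poles of $g$ in $|x|\le r'$, counted with multiplicity.
\begin{enumerate}
\item[(1)] If $g$ has no zero in the annulus, then $\ell$ is dominant for $g$.
\item[(2)] If $k$ is dominant for $g$, then $g$ has no zero in the annulus and $k=\ell$.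
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Applying \eqref{eq:unit} to numerator and denominator gives $g=bx^\ell(1+\epsilon)$ with $\epsilon=\sum\epsilon_nx^n$ and $\|\epsilon\|_\rho<1$. Then $b_\ell=b(1+\epsilon_0)$ has absolute value $|b|$, while $|b_n|\rho^n=|b|\rho^\ell\cdot|\epsilon_{n-\ell}|\rho^{n-\ell}<|b|\rho^\ell$ for $n\neq\ell$.

(2) If $|x|=\rho\in(r',r'')$, then $|g(x)|=|b_k|\rho^k\ne0$. So (1) applies, and $k=\ell$ by uniqueness of the dominant index.
\end{proof}

\subsection{The count in a disk}

\begin{proposition}\label{prop:local}
Let $\mathbb K$ have residue characteristic $0$, let $f\in\mathcal M(\mathbb K)$ be nonconstant, and let $r'>0$. If $f$ has $\sigma$ distinct poles in $|x|\le r'$ and $f'$ has $z$ zeros there, counted with multiplicity, then $\sigma\le z+1$.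
\end{proposition}

\begin{proof}
Each disk contains finitely many poles of $f$ and zeros of $f'$, so there is $r''>r'$ such that the annulus $r'<|x|<r''$ contains none of them. Let $d$ be the number of poles of $f$ in $|x|\le r'$ with multiplicity; $f'$ has $d+\sigma$ poles there. Write $f=\sum a_nx^n$ on the annulus, so that $f'=\sum na_nx^{n-1}$, and define $n_0$ by $n_0-1=z-d-\sigma$. By Lemma~\ref{lem:dominant}(1),
\begin{equation}\label{eq:dominance}
|n_0a_{n_0}|\rho^{n_0}>|na_n|\rho^{n}\qquad\text{for all }n\ne n_0\text{ and all }\rho\in(r',r'').
\end{equation}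
In particular $n_0a_{n_0}\neq0$, so $n_0\ne0$. Since $|n|=1$ for $n\neq0$, \eqref{eq:dominance} says that $|a_{n_0}|\rho^{n_0}>|a_n|\rho^n$ for all $n\notin\{0,n_0\}$. Nothing is known about $a_0$, so we subtract it: $n_0$ is dominant for $f-a_0$. By Lemma~\ref{lem:dominant}(2), the function $f-a_0$, which has $d$ poles in $|x|\le r'$, has $d+n_0=z+1-\sigma$ zeros there. This number is nonnegative.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By Proposition~\ref{prop:local}, every disk contains at most $z+1$ distinct poles of $f$, so $f$ has at most $z+1$ distinct poles. Write $f=B/D$ with $B$ entire and $D$ a polynomial. The entire function $B'D-BD'=D^2f'$ is nonzero, and its zeros are zeros of $f'$ or of $D$. It is a polynomial by (E), so $f'$ is rational. The residues of $f'$ vanish, so it has a rational primitive $F$ by (R3). Then $f-F$ has zero derivative, hence is constant, and $f$ is rational.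

\emph{Sharpness.} Given $z\ge0$, let $D$ be a polynomial with $z+1$ distinct simple zeros and $f=1/D$. Then $f'=-D'/D^2$, where $D'$ has degree $z$ and no zero in common with $D$. So $f'$ has exactly $z$ zeros and $f$ has $z+1$ distinct poles.

\emph{The case $z=0$.} Now $f$ has at most one pole. If it has none, $f'$ is a polynomial without zeros, hence a nonzero constant, and $f=ax+b$. If it has one pole $c$, of order $m$, then $(x-c)^{m+1}f'$ is a polynomial without zeros, hence a constant $C\neq0$, and $f=-\frac Cm(x-c)^{-m}+b$. Conversely, the derivatives $a$ and $-ma(x-c)^{-m-1}$ have no zero.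
\end{proof}

The residue characteristic was used once, to remove the factors $n$ from \eqref{eq:dominance}. In residue characteristic $p$ a term $a_nx^n$ with $n$ highly divisible by $p$ can be dominant in $f-a_0$ and negligible in $f'$. The next section begins with an example.

\section{Two steps by hand}\label{sec:hand}

From now on $\mathbb K$ has residue characteristic $p>0$.

\subsection{Two poles}\label{sub:first}
For integers $a,b\ge1$, the function $F=x^{-a}(1-x)^{-b}$ has derivative
\[
F'=x^{-a-1}(1-x)^{-b-1}\bigl((a+b)x-a\bigr).
\]
It has two poles, $0$ and $1$, and $F'$ has one zero, $a/(a+b)$, as Lemma~\ref{lem:count} requires. In residue characteristic $0$ this zero would have modulus $1$, in agreement with Proposition~\ref{prop:local}. Now take $a=2$ and $b=p^e-2\ge1$: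
\begin{equation}\label{eq:first}
F=x^{-2}(1-x)^{2-p^e},\qquad -\tfrac12F'=x^{-3}(1-x)^{1-p^e}\Bigl(1-\frac{p^e}2x\Bigr).
\end{equation}
The zero $2/p^e$ tends to infinity with $e$, and Proposition~\ref{prop:local} fails for the disk $|x|\le1$. On the annulus $1<|x|<|2/p^e|$, Lemma~\ref{lem:dominant}(1) shows that the dominant index of $F$ is $-p^e$ and that of $F'$ is $-p^e-2$, not $-p^e-1$: differentiation multiplies the dominant term of $F$ by the small number $-p^e$.

With more poles there is no closed formula, so we read \eqref{eq:first} as a perturbation. Start from $G=x^{-3}(1-x)=x^{-3}-x^{-2}$, which has residue $0$ at its pole and a simple zero at $1$. For an integer $\tau\ge0$ and $\nu\in\mathbb K$ consider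
\[
G_{\tau,\nu}=x^{-3}(1-x)^{1-\tau}(1-\nu x).
\]
Its residue at $0$ is the coefficient of $x^2$ in $(1-x)^{1-\tau}(1-\nu x)$, namely
\[
\binom{1-\tau}2+(1-\tau)\nu=(1-\tau)\Bigl(\nu-\frac\tau2\Bigr).
\]
This is a \emph{polynomial} in $(\tau,\nu)$, and it vanishes at $(0,0)$. For $\tau=p^e$, which is a large integer but a small element of $\mathbb K$, it has the small nonzero root $\nu=p^e/2$. The exponent $1-p^e$ is negative, so the zero at $1$ has become a pole; the residue there vanishes by (R2), since $\deg G_{\tau,\nu}=-1-p^e$. We recover the right-hand side of \eqref{eq:first}.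

\subsection{Three poles}\label{sub:second}
The second step shows a new feature: old points must move. Take $p=3$ and $e=1$ in \eqref{eq:first}, so that $G=x^{-3}(1-x)^{-2}(1-\frac32x)$ has poles of orders $3$ and $2$, no residues, and a simple zero at $\frac23$. Consider
\[
G_{\alpha,\tau,\nu}=x^{-3}(1-x)^{-2}\Bigl(1-\frac x\alpha\Bigr)^{1-\tau}(1-\nu x)^3,
\]
with $\alpha$ near $\frac23$ and $|\tau|,|\nu|<1$. The exponent $3$ is chosen so that $\deg G_{\alpha,0,\nu}=-1$ for $\nu\ne0$. We have two equations, the vanishing of the residues at $1$ and at $0$, for the two unknowns $\alpha$ and $\nu$.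

The pole at $1$ is double, so the residue vanishes if and only if the logarithmic derivative of $x^{-3}(1-x/\alpha)^{1-\tau}(1-\nu x)^3$ vanishes at $1$:
\[
-3+\frac{1-\tau}{1-\alpha}-\frac{3\nu}{1-\nu}=0,\qquad\text{that is,}\qquad \alpha=\frac u3\quad\text{with}\quad u=2+\tau+(1-\tau)\nu .
\]
This determines $\alpha$ as a function of $(\tau,\nu)$, and $|\alpha-\frac23|\le|3|^{-1}\max(|\tau|,|\nu|)$. The residue at $0$ is $\frac12\psi''(0)$ for $\psi=(1-x)^{-2}(1-x/\alpha)^{1-\tau}(1-\nu x)^3$. With $\lambda=\psi'/\psi$ we have $\psi''(0)=\lambda(0)^2+\lambda'(0)$, where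
\[
\lambda(0)=2-\frac{1-\tau}\alpha-3\nu,\qquad \lambda'(0)=2-\frac{1-\tau}{\alpha^2}-3\nu^2 .
\]
Substituting $1/\alpha=3/u$ and multiplying by $u^2$, where $|u|=1$, the remaining equation is $T(\tau,\nu)=0$ with
\[
T(\tau,\nu)=\bigl((2-3\nu)u-3(1-\tau)\bigr)^2+(2-3\nu^2)u^2-9(1-\tau)\in\mathbb Z[\tau,\nu].
\]
On the two axes,
\begin{align*}
T(0,\nu)&=(1-4\nu-3\nu^2)^2+(2-3\nu^2)(2+\nu)^2-9=12\nu^3+6\nu^4,\\
T(\tau,0)&=(1+5\tau)^2+2(2+\tau)^2-9+9\tau=27\tau(1+\tau).
\end{align*}
Fix $\eta\in|\mathbb K^*|$ with $\eta<1$, and let $\tau=3^e$ with $|\tau|<|3|\eta^3$. The coefficients of $T(\tau,\cdot)$ differ from those of $T(0,\cdot)$ by at most $|\tau|$. So at radius $\eta$ the cubic term has size $|3|\eta^3$ and all others have size at most $\max(|3|\eta^4,|\tau|)<|3|\eta^3$. By (W) there is a root with $|\nu|\le\eta$, and $\nu\neq0$ because $T(3^e,0)\ne0$. The function $G_{\alpha,3^e,\nu}$ has degree $-1-3^e$, so by (R2) its residue at $\alpha$ vanishes too. It has poles of orders $3$, $2$, $3^e-1$, no residues, and one finite zero, of modulus at least $1/\eta$.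

The general step needs substitutes for three computations. Solving for $\alpha$ is replaced by the implicit function lemma, whose Jacobian hypothesis is the subject of Section~\ref{sec:rigid}. That $T(0,\cdot)$ is not identically zero will follow from (R2) in degree $-1$. That $T(p^e,0)\neq0$ will follow from Lemma~\ref{lem:count}.

\section{Configurations and their rigidity}\label{sec:rigid}

\begin{definition}\label{def:config}
Let $s\ge2$. A \emph{configuration of level $s$} consists of integers $M_1,\dots,M_{s-1}\ge2$ and $q\ge1$ with $N:=M_1+\dots+M_{s-1}\ge q+2$, and of points $\alpha_1=0$, $\alpha_2=1$, $\alpha_3,\dots,\alpha_s\in\mathbb K$ with $1=|\alpha_2|<|\alpha_3|<\dots<|\alpha_s|$, such that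
\begin{equation}\label{eq:G}
G=x^{-M_1}\prod_{j=2}^{s-1}\Bigl(1-\frac x{\alpha_j}\Bigr)^{-M_j}\Bigl(1-\frac x{\alpha_s}\Bigr)^{q}
\end{equation}
has residue $0$ at $\alpha_1,\dots,\alpha_{s-1}$. We put $q':=N-1-q\ge1$, so that $\deg G=-q'-1\le-2$.
\end{definition}

The function $x^{-3}(1-x)$ of Section~\ref{sub:first} is a configuration of level $2$, with $M_1=3$ and $q=q'=1$. The condition $M_j\ge2$ is forced, since a simple pole has nonzero residue. The zero $\alpha_s$ is needed as well: Lemma~\ref{lem:count}, applied to a primitive of $G$, gives $q\ge s-2$. The normalization $\alpha_1=0$, $\alpha_2=1$ removes the substitutions $x\mapsto ax+b$, which preserve the vanishing of residues.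

Let $s\ge3$. Keep the exponents and $\alpha_1=0$, $\alpha_2=1$ fixed and let $\beta=(\alpha_3,\dots,\alpha_s)$ vary near its value $\beta^0$ in the configuration. Let $G_\beta$ be given by \eqref{eq:G} and $r_i(\beta)=\operatorname{Res}_{\alpha_i}G_\beta$ for $i\le s-1$. The $r_i$ are polynomials in the $\alpha_j^{\pm1}$ and $(\alpha_j-\alpha_k)^{-1}$, hence rational functions regular at $\beta^0$. Since $G_\beta=O(x^{-2})$, (R2) gives
\begin{equation}\label{eq:sum}
r_1+\dots+r_{s-1}=0\quad\text{identically in }\beta.
\end{equation}
There remain $s-2$ equations in $s-2$ unknowns, and the next lemma says that they are independent at $\beta^0$.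

\begin{lemma}[Rigidity]\label{lem:rigid}
The Jacobian matrix of $(r_1,\dots,r_{s-2})$ with respect to $(\alpha_3,\dots,\alpha_s)$ at $\beta^0$ is invertible.
\end{lemma}

A vector in the kernel is a first-order motion of the points that keeps $G$ a derivative. The proof shows that the variation of $G$ is then $aG+(vG)'$ with $a$ constant and $v$ a polynomial of degree at most $1$: a scaling of $G$ and an infinitesimal affine substitution. The normalization forces $v=0$.

\begin{proof}
Let $\delta=(\delta_3,\dots,\delta_s)$ be in the kernel, and put $\delta_1=\delta_2=0$. A dot denotes the derivation $\sum_j\delta_j\,\partial/\partial\alpha_j$ evaluated at $\beta^0$; the function $\dot G$ is computed with $x$ fixed, and $G=G_{\beta^0}$. The logarithmic derivative of $1-x/\alpha$ with respect to $\alpha$ is $\frac{x}{\alpha(\alpha-x)}=-\frac1\alpha-\frac1{x-\alpha}$, so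
\begin{equation}\label{eq:logdot}
\frac{\dot G}{G}=\text{constant}+\sum_{j=3}^{s-1}\frac{M_j\delta_j}{x-\alpha_j}-\frac{q\,\delta_s}{x-\alpha_s}.
\end{equation}

\emph{Step 1: $\dot G$ is a derivative.} The residue $r_i$ is the coefficient of $t^{-1}$ in $G_\beta(\alpha_i+t)$. Differentiating with $t$ fixed acts on this Laurent series coefficient by coefficient, and by the chain rule gives $\dot G(\alpha_i+t)+\delta_iG'(\alpha_i+t)$. A derivative has no residue, so $\dot r_i=\operatorname{Res}_{\alpha_i}\dot G$. By assumption $\dot r_i=0$ for $i\le s-2$, and then $\dot r_{s-1}=0$ by \eqref{eq:sum}. By \eqref{eq:logdot}, $\dot G$ vanishes to order at least $q-1\ge0$ at $\alpha_s$, so its finite poles lie among $\alpha_1,\dots,\alpha_{s-1}$. Thus all residues of $\dot G$ vanish, and $\dot G=g'$ with $g$ rational. From \eqref{eq:logdot} we read off: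
\begin{itemize}
\item at $\alpha_i$, $i\le s-1$, $\dot G$ has a pole of order at most $M_i+1$, so $g$ has a pole of order at most $M_i$; for $i=1,2$, where \eqref{eq:logdot} has no pole, these bounds improve to $M_i$ and $M_i-1$; and $g$ has no other finite pole;
\item $g-g(\alpha_s)$ vanishes to order at least $q$ at $\alpha_s$;
\item $g=g(\infty)+O(x^{-q'})$, by (R3), since $\dot G=O(x^{-q'-1})$.
\end{itemize}

\emph{Step 2: matching the constants.} We want to divide $g$ by $G$, which vanishes at $\alpha_s$ and at $\infty$, so $g$ should vanish at both points. The constant of integration takes care of one of them; for the other we subtract a multiple of a primitive of $G$. Let $F$ be the rational primitive of $G$ with $F(\infty)=0$. It has poles of order $M_i-1$ at $\alpha_i$, $i\le s-1$, and no others, a zero of order $q'$ at $\infty$, and $F-\kappa$ vanishes to order $q+1$ at $\alpha_s$, where $\kappa=F(\alpha_s)$. If $\kappa$ were $0$, then $F$ would have at least $q'+q+1=N$ zeros and only $N-(s-1)$ poles, contradicting (R1). So $\kappa\ne0$. Put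
\[
a=\frac{g(\alpha_s)-g(\infty)}\kappa,\qquad g_1=g-g(\infty)-aF .
\]
Then $g_1$ vanishes to order at least $q$ at $\alpha_s$, and $g_1=O(x^{-q'})$.

\emph{Step 3: the quotient $v=g_1/G$.} At $\alpha_i$, $i\le s-1$, the numerator has a pole of order at most $M_i$ and the denominator a pole of order exactly $M_i$, so $v$ is regular. At $\alpha_s$ the numerator vanishes to order at least $q$ and the denominator to order exactly $q$, so $v$ is regular. At all other finite points $g_1$ is regular and $G\neq0$. Hence $v$ is a polynomial, and $v=O(x)$ because $\deg G=-q'-1$. Since $s\ge3$, both $\alpha_1$ and $\alpha_2$ are poles of $G$, and there $g_1$ has a pole of order at most $M_i-1$. So $v(0)=v(1)=0$, and $v=0$.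

Therefore $g_1=0$, and differentiating, $\dot G=aG$. The right-hand side of \eqref{eq:logdot} is then constant, so $M_j\delta_j=0$ for $3\le j\le s-1$ and $q\delta_s=0$. As $\mathbb K$ has characteristic $0$, $\delta=0$.
\end{proof}

\section{Turning the zero into a pole}\label{sec:step}

\begin{proposition}\label{prop:step}
Consider a configuration of level $s$ as in Definition~\ref{def:config}, and let $\varepsilon\in(0,1)$ and $L>|\alpha_s|$. There are an integer $e$ with $M_s:=p^e-q\ge2$ and a configuration of level $s+1$ with pole orders $M_1,\dots,M_s$, zero of order $q'$, and points $\alpha'_1,\dots,\alpha'_{s+1}$ such that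
\[
|\alpha'_j-\alpha_j|<\varepsilon\ \text{ and }\ |\alpha'_j|=|\alpha_j|\ \text{ for }j\le s,\qquad |\alpha'_{s+1}|>L .
\]
\end{proposition}

Once $\alpha_s$ is a pole, it contributes to the sum of the residues, and \eqref{eq:sum} no longer gives the equation at $\alpha_{s-1}$ for free. We then have $s-1$ equations and only the $s-2$ unknowns $\beta$. The missing unknown is the position $1/\nu$ of the new zero; the parameter $\nu$ is used because $\nu=0$ switches the new factor off.

\begin{proof}
For $\beta$ with $|\beta-\beta^0|<1$, $\nu\in\mathbb K$ and an integer $\tau\ge0$ let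
\[
G_{\beta,\tau,\nu}=x^{-M_1}\prod_{j=2}^{s-1}\Bigl(1-\frac x{\alpha_j}\Bigr)^{-M_j}\Bigl(1-\frac x{\alpha_s}\Bigr)^{q-\tau}(1-\nu x)^{q'} .
\]
Since $|\alpha_j|>1$ for $j\geq3$, the coordinates of $\beta$ have the same moduli as those of $\beta^0$; in particular the points are distinct. (If $s=2$, there is no $\beta$.)

\emph{Step 1: interpolation in $\tau$.} To apply Lemma~\ref{lem:implicit}, the residues must make sense as analytic functions of $\tau\in\mathbb K$. For $i\le s-1$ and $t=x-\alpha_i$,
\[
\Bigl(1-\frac x{\alpha_s}\Bigr)^{-\tau}=\Bigl(1-\frac{\alpha_i}{\alpha_s}\Bigr)^{-\tau}\sum_{n\ge0}\binom{\tau+n-1}{n}\frac{t^n}{(\alpha_s-\alpha_i)^n}.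
\]
The remaining factors of $G_{\beta,\tau,\nu}$ do not involve $\tau$, are polynomial in $\nu$, and together have a pole of order at most $M_i$ at $t=0$. So only the terms with $n\le M_i-1$ contribute to the residue, and each $\binom{\tau+n-1}n$ is a polynomial in $\tau$ with rational coefficients. The prefactor is not polynomial in $\tau$, but it is nonzero and we remove it:
\[
\tilde r_i(\beta,\tau,\nu):=\Bigl(1-\frac{\alpha_i}{\alpha_s}\Bigr)^{\tau}\operatorname{Res}_{\alpha_i}G_{\beta,\tau,\nu}
\]
is given by a polynomial in $\tau$, $\nu$, the $\alpha_j^{\pm1}$ and the $(\alpha_j-\alpha_k)^{-1}$. We use this polynomial to define $\tilde r_i$ for all $\tau\in\mathbb K$. Then $\tilde r_i(\beta,0,0)=r_i(\beta)$; for $\tau=0$, $\tilde r_i$ is the residue itself; and for integers $\tau\ge0$, $\tilde r_i=0$ if and only if $\operatorname{Res}_{\alpha_i}G_{\beta,\tau,\nu}=0$.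

\emph{Step 2: reduction to one equation.} The functions $\tilde r_1,\dots,\tilde r_{s-2}$ vanish at $(\beta^0,0,0)$, and their Jacobian matrix in $\beta$ at this point is invertible by Lemma~\ref{lem:rigid}. Lemma~\ref{lem:implicit}, with $y=\beta-\beta^0$ and $w=(\tau,\nu)$, gives a convergent series $\beta(\tau,\nu)$ with $\beta(0,0)=\beta^0$ and $\tilde r_i(\beta(\tau,\nu),\tau,\nu)=0$ for $i\le s-2$. (If $s=2$, there is nothing to solve.) The last equation is $S(\tau,\nu)=0$, where
\[
S(\tau,\nu)=\tilde r_{s-1}(\beta(\tau,\nu),\tau,\nu)=\sum_{m,n}s_{mn}\tau^m\nu^n=\sum_nc_n(\tau)\nu^n .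
\]
Fix $\eta_0>0$ and $C_0$ such that on $|\tau|,|\nu|\le\eta_0$ all these series converge, these identities hold for the values, $|\beta(\tau,\nu)-\beta^0|<\varepsilon$, and $|s_{mn}|\eta_0^{m+n}\le C_0$ for all $m,n$. We have $S(0,0)=r_{s-1}(\beta^0)=0$.

\emph{Step 3: $S(0,\cdot)$ is not identically zero.} Let $0<|\nu|\le\eta_0$ and $\beta=\beta(0,\nu)$. The function $G_{\beta,0,\nu}$ has degree $q+q'-N=-1$, its finite poles lie among $\alpha_1,\dots,\alpha_{s-1}$, and its residues at $\alpha_1,\dots,\alpha_{s-2}$ vanish. By (R2), the residue at $\alpha_{s-1}$ is the leading coefficient: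
\begin{equation}\label{eq:S0}
S(0,\nu)=(-\nu)^{q'}(-\alpha_s)^{-q}\prod_{j=2}^{s-1}(-\alpha_j)^{M_j}\ne0 .
\end{equation}
This is the reason for the exponent $q'$: with a smaller exponent the degree would be at most $-2$ and $S(0,\cdot)$ would vanish identically. So $S(0,\cdot)$ has a zero of finite order $k\ge1$ at $0$, that is, $c_n(0)=0$ for $n<k$ and $c_k(0)\neq0$. (The moduli of the $\alpha_j$ being constant, \eqref{eq:S0} shows that $|S(0,\nu)|$ is proportional to $|\nu|^{q'}$, so $k=q'$, as in both examples of Section~\ref{sec:hand}.)

\emph{Step 4: a small root for $\tau=p^e$.} For $\eta<\eta_0$ and $n>k$ we have $|c_n(0)|\eta^n\le C_0(\eta/\eta_0)^{n}\le C_0(\eta/\eta_0)^{k+1}$. Choose $\eta\in|\mathbb K^*|$ with $\eta<\eta_0$, $1/\eta>L$ and $C_0(\eta/\eta_0)^{k+1}<\mu:=|c_k(0)|\eta^k$. Then $|c_n(0)|\eta^n<\mu$ for all $n\ne k$. For $|\tau|\le\eta_0$ and all $n$,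
\[
|c_n(\tau)-c_n(0)|\eta^n\le\sup_{m\ge1}|s_{mn}||\tau|^m\eta^n\le C_0|\tau|/\eta_0 .
\]
Here the residue characteristic enters: since $p^e\to0$ in $\mathbb K$, we can choose $e$ with $p^e-q\ge2$, $|p^e|\le\eta_0$ and $C_0|p^e|/\eta_0<\mu$. Then $|c_k(p^e)|\eta^k=\mu$ and $|c_n(p^e)|\eta^n<\mu$ for $n\neq k$. By (W), $S(p^e,\cdot)$ has a zero $\nu$ with $|\nu|\le\eta$. Let $\beta'=\beta(p^e,\nu)$, with points $\alpha'_1=0$, $\alpha'_2=1$, $\alpha'_3,\dots,\alpha'_s$. They satisfy $|\alpha'_j-\alpha_j|<\varepsilon$ and $|\alpha'_j|=|\alpha_j|$, and $G^+:=G_{\beta',p^e,\nu}$ has residue $0$ at $\alpha'_1,\dots,\alpha'_{s-1}$. Its exponent at $\alpha'_s$ is $q-p^e=-M_s$, and $\deg G^+\le q-p^e+q'-N=-1-p^e\le-2$. As $\alpha'_s$ is the only other possible pole, (R2) shows that the residue at $\alpha'_s$ vanishes too.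

\emph{Step 5: $\nu\ne0$.} If $\nu=0$, then $G^+$ has no finite zero, has the $s$ poles $\alpha'_1,\dots,\alpha'_s$, and has no residues. A rational primitive of $G^+$ has $s\ge2$ distinct poles and a derivative without finite zeros, contradicting Lemma~\ref{lem:count}.

\emph{Conclusion.} Put $\alpha'_{s+1}=1/\nu$. Then $|\alpha'_{s+1}|\ge1/\eta>L>|\alpha'_s|$, and $G^+$ has the form \eqref{eq:G} at level $s+1$, with zero of order $q'\ge1$ and no residue at $\alpha'_1,\dots,\alpha'_s$. Finally,
\begin{equation}\label{eq:next}
(M_1+\dots+M_s)-q'=N+p^e-q-(N-1-q)=p^e+1\ge2 .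
\end{equation}
So all conditions of Definition~\ref{def:config} hold.
\end{proof}

\section{The limit and its primitive}\label{sec:limit}

\subsection{The entire function $H$}
Let $L_2,L_3,\dots$ be given. Start from the configuration $x^{-3}(1-x)$ of level $2$ and apply Proposition~\ref{prop:step} for $s=2,3,\dots$, with $\varepsilon=2^{-s}$ and $L=\max(L_s,\,s+|\alpha_s^{(s)}|)$. Here $\alpha_1^{(s)},\dots,\alpha_s^{(s)}$ are the points of the configuration of level $s$; we write $G_s$ for its function and $q_s$ for the order of its zero. We obtain integers $M_j\ge2$ for all $j\ge1$. The modulus $R_j=|\alpha_j^{(s)}|$ does not depend on $s\ge j$, and $0=R_1<1=R_2<R_3<\cdots$ with $R_{s+1}>\max(L_s,s)$, so $R_j\to\infty$. Since $|\alpha_j^{(s+1)}-\alpha_j^{(s)}|<2^{-s}$ and $\mathbb K$ is complete, the limits $\alpha_j=\lim_s\alpha_j^{(s)}$ exist, and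
\begin{equation}\label{eq:close}
|\alpha_j|=R_j,\qquad |\alpha_j^{(s)}-\alpha_j|\le2^{-s}\quad(j\le s).
\end{equation}
Put
\[
H=x^{M_1}\prod_{j\ge2}\Bigl(1-\frac x{\alpha_j}\Bigr)^{M_j}.
\]
By \eqref{eq:binomial}, the $j$-th factor differs from $1$ by at most $r/R_j$ in $\|\cdot\|_r$ when $R_j>r$, however large $M_j$ is. So the product converges in $\mathcal A(\mathbb K)$. On $|x|\le r$ the product of the factors with $R_j>r$ differs from $1$ by norm less than $1$ and has no zero. Hence the zeros of $H$ are exactly the $\alpha_j$, with multiplicities $M_j$.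

\begin{lemma}\label{lem:residue}
$\operatorname{Res}_{\alpha_i}(1/H)=0$ for all $i\ge1$.
\end{lemma}

The residue of $G_s$ at $\alpha_i^{(s)}$ depends on all $s$ points and on exponents that are not bounded. The estimates below are uniform in the exponents, again because binomial coefficients are integers.

\begin{proof}
On $\mathcal O[[t]]$ let $\|\sum u_nt^n\|=\sup_n|u_n|\le1$. This norm is ultrametric, submultiplicative and complete, and a telescoping sum gives
\begin{equation}\label{eq:telescoping}
\|a_1\cdots a_n-b_1\cdots b_n\|\le\max_j\|a_j-b_j\|\qquad(a_j,b_j\in\mathcal O[[t]]).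
\end{equation}
For $|d|\ge1$ and $m\in\mathbb Z$ let $E(d,m)=(1-t/d)^m=\sum_n\binom mn(-t/d)^n\in\mathcal O[[t]]$. For $|d|,|d'|\ge1$,
\begin{equation}\label{eq:E}
\|E(d,m)-1\|\le\frac1{|d|},\qquad \|E(d,m)-E(d',m)\|\le|d-d'|;
\end{equation}
the second bound holds because $|d^{-n}-d'^{-n}|\le|d^{-1}-d'^{-1}|=|d-d'|/|dd'|$.

Fix $i$. For $j\ne i$ put $d_j=\alpha_j-\alpha_i$ and $d_j^{(s)}=\alpha_j^{(s)}-\alpha_i^{(s)}$. Both have absolute value $\max(R_i,R_j)\ge1$, and $|d_j^{(s)}-d_j|\le2^{-s}$ by \eqref{eq:close}. If $x=\alpha_i^{(s)}+t$, then $x-\alpha_j^{(s)}=-d_j^{(s)}(1-t/d_j^{(s)})$. So for $s>i$,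
\[
G_s(\alpha_i^{(s)}+t)=\gamma_s\,t^{-M_i}U_s,\qquad U_s=\prod_{j<s,\ j\ne i}E(d_j^{(s)},-M_j)\cdot E(d_s^{(s)},q_s),
\]
with $\gamma_s\in\mathbb K^*$, and the coefficient of $t^{M_i-1}$ in $U_s$ is $0$.

The products $V=\prod_{j\neq i}E(d_j,M_j)$ and $U=\prod_{j\ne i}E(d_j,-M_j)$ converge in $\mathcal O[[t]]$ by \eqref{eq:E}, and $UV=1$ since this holds for the partial products. Let $H_n$ and $V_n$ be the partial products of $H$ and $V$ over $j\le n$. For $n\geq i$ we have $H_n(\alpha_i+t)=\gamma'_nt^{M_i}V_n$, where $\gamma'_{n+1}/\gamma'_{n}=(1-\alpha_i/\alpha_{n+1})^{M_{n+1}}$ differs from $1$ by at most $R_i/R_{n+1}<1$. So $|\gamma'_n|$ is constant and $\gamma'_n\to\gamma'\neq0$. The substitution $x=\alpha_i+t$ does not increase $\|\cdot\|_r$ for $r\ge R_i$, by the binomial formula, so the coefficients of $H_n(\alpha_i+t)$ tend to those of $H(\alpha_i+t)$. Hence $H(\alpha_i+t)=\gamma't^{M_i}V$ and $1/H(\alpha_i+t)=\gamma'^{-1}t^{-M_i}U$. It remains to show that the coefficient of $t^{M_i-1}$ in $U$ is $0$.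

Compare $U_s$ with $U$ factor by factor. For $j<s$ the $j$-th factors differ by at most $2^{-s}$. The last factor of $U_s$ and the tail $\prod_{j\ge s}E(d_j,-M_j)$ of $U$ both differ from $1$, hence from each other, by at most $1/R_s$. By \eqref{eq:telescoping}, $\|U_s-U\|\le\max(2^{-s},1/R_s)\to0$, and the coefficient of $t^{M_i-1}$ in $U$ is a limit of zeros.
\end{proof}

\subsection{The primitive}
By Lemma~\ref{lem:residue} for $i=1$, the expansion of $1/H$ in $\mathbb K((x))$ has no $x^{-1}$ term, so it has a formal primitive $f\in\mathbb K((x))$. We must show that $f$ is a quotient of entire functions. A primitive of $1/H$ should have a pole of order $M_j-1$ at $\alpha_j$, so the candidate for the denominator is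
\[
A=x^{M_1-1}\prod_{j\ge2}\Bigl(1-\frac x{\alpha_j}\Bigr)^{M_j-1},
\]
which is entire for the same reason as $H$.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\pi_i$ be the principal part of $1/H$ at $\alpha_i$, a polynomial of degree $M_i$ in $(x-\alpha_i)^{-1}$ without constant term. By Lemma~\ref{lem:residue} it has no term $(x-\alpha_i)^{-1}$, so it has a primitive $\Pi_i$ that is a polynomial of degree $M_i-1$ in $(x-\alpha_i)^{-1}$. The product $A\Pi_i$ is entire, since $(x-\alpha_i)^{M_i-1}$ divides $A$ in $\mathcal A(\mathbb K)$.

Fix $n\ge1$ and put $R=R_{n+1}$. We claim that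
\begin{equation}\label{eq:ML}
\frac1H=\sum_{i\le n}\pi_i+\varphi_n\qquad\text{with }\varphi_n\in\mathcal A_R .
\end{equation}
By \eqref{eq:binomial}, the product $h=\prod_{j>n}(1-x/\alpha_j)^{-M_j}$ converges in $\mathcal A_R$, and $1/H$ is $h$ times a rational function of negative degree with poles $\alpha_1,\dots,\alpha_n$. By partial fractions, $1/H$ is a linear combination of terms $h/(x-\alpha_i)^m$ with $i\le n$. Expand $h=\sum_kh_k(x-\alpha_i)^k$ by (D). Then $h/(x-\alpha_i)^m$ is the sum of $\sum_{k<m}h_k(x-\alpha_i)^{k-m}$ and of a power series in $x-\alpha_i$ convergent on $|x-\alpha_i|<R$, which lies in $\mathcal A_R$ by (D) again. So $1/H=\sum_{i\le n}\tilde\pi_i+\varphi_n$, with $\varphi_n\in\mathcal A_R$ and $\tilde\pi_i$ a polynomial in $(x-\alpha_i)^{-1}$ without constant term. All terms except $\tilde\pi_i$ are regular at $\alpha_i$, so $\tilde\pi_i=\pi_i$. This proves \eqref{eq:ML}.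

By Lemma~\ref{lem:primitive}, $\varphi_n$ has a primitive $\Phi_n\in\mathcal A_R$. In $\mathbb K((x))$, the element $f-\sum_{i\le n}\Pi_i-\Phi_n$ has derivative $0$, so it is a constant $c_n$, and
\[
B:=Af=\sum_{i\le n}A\Pi_i+A(\Phi_n+c_n)\in\mathcal A_{R_{n+1}} .
\]
The series $B$ does not depend on $n$, and $R_{n+1}\to\infty$, so $B$ is entire. Thus $f=B/A\in\mathcal M(\mathbb K)$ and $f'=1/H$. Since $H$ is entire, $f'$ has no zero. The poles of $f'$ are the $\alpha_i$, of orders $M_i$, so the poles of $f$ are the $\alpha_i$, of orders $M_i-1\ge1$. There are infinitely many of them, so $f$ is transcendental. Their moduli increase strictly and $|\alpha_{s+1}|=R_{s+1}>L_s$.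
\end{proof}

\section{Prescribed zeros and comparison with the known theorems}\label{sec:final}

\begin{proof}[Proof of Corollary~\ref{cor:C}]
Let $f=B/A$ and $H$ be as above, and let $P_0$ be a primitive of $Q$; it is a nonconstant polynomial. For each zero $c$ of $Q$, the disk $\{P_0(c)+b:|b|\le1\}$ contains finitely many zeros of $H$. As $Q$ has finitely many zeros and $\mathcal O$ is infinite, there is $b\in\mathcal O$ such that $P=P_0+b$ satisfies $H(P(c))\neq0$ for every zero $c$ of $Q$. The functions $A\circ P$, $B\circ P$, $H\circ P$ are entire, and $A\circ P$, $H\circ P$ are nonzero because $P:\mathbb K\to\mathbb K$ is surjective. Let $h=(B\circ P)/(A\circ P)\in\mathcal M(\mathbb K)$. By the chain rule,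
\[
h'=(f'\circ P)\,P'=\frac{Q}{H\circ P}.
\]
Numerator and denominator are entire and have no common zero, by the choice of $b$. So the zeros of $h'$ are those of $Q$, with the same multiplicities, and its poles are the zeros of $H\circ P$. There are infinitely many of these, since $P$ is surjective. Hence $h$ has infinitely many poles and is transcendental.
\end{proof}

\begin{remark}\label{rem:orders}
The orders of the poles can be read off from the construction. Let $e_s$ be the exponent chosen at step $s$. By \eqref{eq:next}, $q_{s+2}=(M_1+\dots+M_s)-1-q_{s+1}=p^{e_s}$, and $q_2=q_3=1$. So every $q_s$ is a power of $p$, and $M_s=q_{s+2}-q_s$ for $s\ge2$. Since $M_s>0$, we get $q_{s+2}\ge pq_s$, hence $q_s\to\infty$ and $M_s\ge(p-1)q_s\to\infty$.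

This agrees with the two theorems of the introduction. The function $f$ has poles of orders $M_s-1\to\infty$, hence infinitely many multiple poles, so Theorem~\ref{thm:multiple} does not apply to it. The Wronskian
\[
W(A,B)=A^2f'=\frac{A^2}H=x^{M_1-2}\prod_{j\ge2}\Bigl(1-\frac x{\alpha_j}\Bigr)^{M_j-2}
\]
has infinitely many zeros and is not a polynomial, as Theorem~\ref{thm:wronskian} requires since $A$ is not a polynomial. All these zeros lie at the poles of $f$, where they are canceled by $A^2$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{padic2013}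
``General notations: We consider an algebraically closed field $\mathbb{E}$ of characteristic zero which is either $\mathbb{C}$ or a complete ultrametric field \dots'',
\texttt{http://padic2013.mi.ras.ru/Escassut.pdf}.

\end{thebibliography}
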